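# Non-transitive partially hyperbolic diffeomorphisms of $\mathbb T^3$ in the isotopy class of an Anosov automorphism

## 1. Skew maps with expanding center are conjugate to a linear map

We start with one matrix and the maps that are easiest to attach to it. Let
$$A=\begin{pmatrix}2&1&0\\1&2&1\\0&1&1\end{pmatrix}\in SL(3,\mathbb Z),\qquad p_A(x)=x^3-5x^2+6x-1 .$$
Here $p_A$ is the characteristic polynomial: the trace is $5$, the principal $2\times2$ minors add up to $3+2+1=6$, and the determinant is $1$. One computes $p_A(.198)<0<p_A(.1981)$, $p_A(1.55)>0>p_A(1.555)$ and $p_A(3.24)<0<p_A(3.25)$. So the eigenvalues satisfy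
$$\lambda_s\in(.198,.1981),\qquad \lambda_c\in(1.55,1.555),\qquad \lambda_u\in(3.24,3.25).$$
None has modulus $1$: the matrix is hyperbolic.

**Coordinates.** For an eigenvalue $\lambda$ the row vector $(1,\lambda-2,\frac{2-\lambda}{1-\lambda})$ is a left eigenvector: the first and third columns of $A$ give the first and third equations at once, and the second equation is then $p_A(\lambda)=0$. Let $\pi_s=(s_1,s_2,s_3)$ and $\pi_u=(u_1,u_2,u_3)$ be these vectors for $\lambda_s,\lambda_u$, and let $\pi_c=(c_1,c_2,c_3)$ be *minus* this vector for $\lambda_c$. Then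

* $s_1=1,\quad s_2\in(-1.802,-1.8019),\quad s_3\in(2.2468,2.2471)$;
* $c_1=-1,\quad c_2\in(.445,.45),\quad c_3\in(.80,.82)$;
* $u_1=1,\quad u_2\in(1.24,1.25),\quad u_3\in(.55,.56)$.

All $u_i$ are positive, $|c_i|\le1$, and the slopes satisfy
$$\frac{c_1}{u_1}<\frac{c_2}{u_2}<\frac{c_3}{u_3},\qquad \Big|\frac{c_i}{u_i}\Big|\le\bar c:=\frac32. \tag{1}$$
The sign of $\pi_c$ was chosen to make the slopes increase with the index. We use $(s,c,u)=(\pi_s(x),\pi_c(x),\pi_u(x))$ as coordinates on $\mathbb R^3$, and $e_s,e_c,e_u$ is the dual basis, which consists of eigenvectors of $A$. Since $A$ is symmetric, $e_s$ is a positive multiple of $(s_1,s_2,s_3)^T$. Write $P_s=\{\pi_s=s\}$, a plane identified with $\mathbb R^2$ through $(c,u)$. Think of $u$ as horizontal and $c$ as vertical: a *vertical line* is a line parallel to $e_c$ (a center line), *above* means larger $c$, *right* means larger $u$.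

Fix $k\ge1$ and put $B=A^{2k}$, $\mu_\bullet=\lambda_\bullet^{2k}$. In coordinates $B(s,c,u)=(\mu_ss,\mu_cc,\mu_uu)$ with $0<\mu_s<1<\mu_c<\mu_u$.

**Anosov, transitive.** A diffeomorphism $g$ of $\mathbb T^3$ is *Anosov* if there is a continuous $Dg$-invariant splitting $T\mathbb T^3=E^s\oplus E^u$ with $E^s$ uniformly contracted and $E^u$ uniformly expanded by some iterate of $Dg$. A diffeomorphism is *transitive* if it has a dense orbit. The map of $\mathbb T^3$ induced by $B$ is Anosov.

**Lemma 1.1.** *$B$ is transitive on $\mathbb T^3$.*

*Proof.* For $l\in\mathbb Z^3$ let $\chi_l(x)=e^{2\pi i\, l\cdot x}$. As $B$ is symmetric, $\chi_l\circ B^n=\chi_{B^nl}$. If $l\ne0$, the vectors $B^nl$ ($n\ge0$) are pairwise distinct, since $B^jl=l$ with $j\ge1$ would make $1$ an eigenvalue of $B^j$. So $\int\chi_m\cdot\chi_l\circ B^n=0$ for all but at most one $n$ when $l\neq0$, and it equals $\int\chi_m$ when $l=0$. Hence for trigonometric polynomials $\int P\cdot (Q\circ B^n)=\int P\int Q$ for all large $n$, and by uniform approximation $\int\varphi_1\cdot(\varphi_2\circ B^n)\to\int\varphi_1\int\varphi_2$ for continuous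 $\varphi_1,\varphi_2$. Given nonempty open $U,V$, take $\varphi_1,\varphi_2\ge0$, not zero, supported in $U$, $V$: for large $n$ the integral is positive, so $B^nU\cap V\ne\emptyset$. Let $(V_j)$ be a countable base of nonempty open sets. Each $\bigcup_{n\ge0}B^{-n}V_j$ is open and dense, and by Baire some point lies in all of them. Its orbit is dense. $\square$

Now let us bend $B$, but only along center lines.

**Definition (skew map).** A *skew map* over $B$ is a map
$$\tilde f(s,c,u)=(\mu_ss,\ g(s,c,u),\ \mu_uu),\qquad \psi:=g-\mu_c\pi_c\ \text{ is } \mathbb Z^3\text{-periodic and } C^1,\qquad \partial_cg>0 .$$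
Equivalently $\tilde f=B+\psi e_c$. For instance, with $\psi(x)=a\sin(2\pi x_1)$ and $|a|$ small one gets a skew map; $\psi=0$ gives $B$.

**Lemma 1.2.** *A skew map induces a diffeomorphism $f$ of $\mathbb T^3$ isotopic to $B$.*

*Proof.* For $t\in[0,1]$ let $\tilde f_t=B+t\psi e_c$. It is linear and bijective in $(s,u)$, and on each center line it is an increasing map onto a center line, with derivative $(1-t)\mu_c+t\,\partial_cg$. This derivative is bounded below by a positive constant, because $\partial_cg=\mu_c+\partial_c\psi$ is periodic, continuous and positive. So $\tilde f_t$ is a bijection of $\mathbb R^3$ with nonzero Jacobian. Also $\tilde f_t(z+m)=\tilde f_t(z)+Bm$ for $m\in\mathbb Z^3$. Since $B\mathbb Z^3=\mathbb Z^3$, the induced map of $\mathbb T^3$ is bijective: if $\tilde f_t(z)=\tilde f_t(z')+m$, then $\tilde f_t(z)=\tilde f_t(z'+B^{-1}m)$, so $z=z'+B^{-1}m$. Letting $t$ run from $0$ to $1$ gives the isotopy. $\square$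

**Proposition 1.3 (the easy case).** *If $\partial_cg\ge\kappa$ for a constant $\kappa>1$, then $f$ is conjugate to $B$ by a homeomorphism. In particular $f$ is transitive.*

*Proof.* **Step 1: a semiconjugacy.** We look for a continuous periodic $\varphi$ such that $h=\pi_c+\varphi$ satisfies $h\circ\tilde f=\mu_ch$. Since $\pi_c\circ\tilde f=\mu_c\pi_c+\psi$, this says $\varphi=\mu_c^{-1}(\varphi\circ f+\psi)$. The right side is a contraction of $C^0(\mathbb T^3)$ with factor $\mu_c^{-1}<1$, so $\varphi$ exists. Put $\tilde H(s,c,u)=(s,h(s,c,u),u)$. Then $\tilde H(z+m)=\tilde H(z)+m$ and $\tilde H\tilde f=B\tilde H$.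

**Step 2: $\tilde H$ is a homeomorphism.** On each center line $\tilde H$ is continuous and at bounded distance from the identity, hence onto. Suppose $\tilde H(z)=\tilde H(z')$ with $z'=z+re_c$, $r>0$. Since $\partial_cg\ge\kappa$, the points $\tilde f^n(z),\tilde f^n(z')$ lie on one center line with $c$-difference at least $\kappa^nr\to\infty$. But $h(\tilde f^nz)=\mu_c^nh(z)=\mu_c^nh(z')=h(\tilde f^nz')$, so this $c$-difference is at most $2\sup|\varphi|$, a contradiction. So $\tilde H$ is a continuous bijection at bounded distance from the identity. It is proper, hence a homeomorphism, and it induces a homeomorphism $H$ of $\mathbb T^3$ with $HfH^{-1}=B$. Apply Lemma 1.1. $\square$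

**What changes in general.** Step 1 used nothing about $\partial_cg$: every skew map is semiconjugate to $B$. Step 2 used $\kappa>1$ in an essential way. If $\partial_cg$ may drop below $1$, the map $H$ may collapse center segments, and a dense orbit of $B$ no longer gives one of $f$. On the other hand, the following class of maps allows such a drop.

**Definition (partially hyperbolic).** A $C^1$ diffeomorphism $f$ of $\mathbb T^3$ is *partially hyperbolic* if there is a continuous $Df$-invariant splitting $T\mathbb T^3=E^s\oplus E^c\oplus E^u$ into three nontrivial (hence one-dimensional) subbundles and an integer $N\ge1$ such that for every $x$ and all unit vectors $v^\bullet\in E^\bullet_x$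
$$\|Df^N_xv^s\|<\min\{1,\|Df^N_xv^c\|\},\qquad \|Df^N_xv^c\|<\|Df^N_xv^u\|,\qquad \|Df^N_xv^s\|<1<\|Df^N_xv^u\|. \tag{2}$$

Nothing in (2) compares $\|Df^Nv^c\|$ with $1$. For example, $B$ satisfies (2) with $N=1$, since the unit vectors in its eigendirections are multiplied by $\mu_s<\mu_c<\mu_u$ and $\mu_s<1<\mu_u$.

A diffeomorphism is *in the isotopy class of an Anosov* if it is isotopic to an Anosov diffeomorphism of $\mathbb T^3$; equivalently, its action on $\pi_1(\mathbb T^3)=\mathbb Z^3$ is given by a hyperbolic matrix in $GL(3,\mathbb Z)$. The problem, from "Classification Of Partially Hyperbolic Diffeomorphisms In Dimension 3" (http://www.cmat.edu.uy/%7Erpotrie/documentos/pdfs/minicurso082013.pdf), asks: *is there a partially hyperbolic diffeomorphism of $\mathbb T^3$ in the isotopy class of an Anosov which is not transitive?* The answer is yes.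

**Theorem 1.** *For every sufficiently large $k$ there are a $C^\infty$ partially hyperbolic diffeomorphism $f$ of $\mathbb T^3$, isotopic to the Anosov automorphism $A^{2k}$, and a compact set $\emptyset\ne K\subsetneq\mathbb T^3$ with $f(K)\subset\operatorname{int}K$. In particular $f$ is not transitive.*

Section 9 refines this (Theorem 2). The examples are skew maps.

## 2. Center slopes between $\mu_s$ and $\mu_u$, and the reduction to a Lipschitz function

The aim of this section is to remove all smooth dynamics from the problem. At the end we shall only have to construct a Lipschitz function $g$ and a set.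

A set $K$ with $f(K)\subset\operatorname{int}K$ is a *trapping region*. A one-dimensional example: on $\mathbb R/\mathbb Z$ let $f(x)=x+\frac1{4\pi}\sin 2\pi x$. Then $K=[\frac14,\frac34]$ is mapped to $[\frac14+\frac1{4\pi},\frac34-\frac1{4\pi}]\subset\operatorname{int}K$.

**Lemma 2.1.** *Let $h$ be a homeomorphism of $\mathbb T^3$ and $K$ compact, $\emptyset\ne K\ne\mathbb T^3$, with $h(K)\subset\operatorname{int}K$. Then $O=\operatorname{int}K\setminus h(K)$ is open and nonempty, the sets $h^j(O)$, $j\in\mathbb Z$, are pairwise disjoint, and $h$ has no dense orbit, forward or two-sided.*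

*Proof.* If $O$ were empty, $h(K)=\operatorname{int}K$ would be open, closed, nonempty and different from $\mathbb T^3$, contradicting connectedness. For $j\ge1$ we have $h^j(O)\subset h^j(K)\subset h(K)$, which is disjoint from $O$. Hence the sets $h^j(O)$ are pairwise disjoint, and a full orbit meets $O$ for at most one time. A dense orbit would meet $O$ in infinitely many points: otherwise $O$ minus a finite set would be an open set missed by the orbit, and it is nonempty since $\mathbb T^3$ has no isolated points. $\square$

**Proposition 2.2.** *Let $\tilde f$ be a skew map with $\kappa\le\partial_cg\le\Lambda$, where $\mu_s<\kappa\le\Lambda<\mu_u$. Then $f$ is partially hyperbolic.*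

*Proof.* **Step 1: the invariant splitting.** Write $b=\partial_cg\in[\kappa,\Lambda]$, $q=\partial_ug$, $q'=\partial_sg$; these are periodic functions, and
$$Df\,e_c=b\,e_c,\qquad Df\,e_u=\mu_ue_u+q\,e_c,\qquad Df\,e_s=\mu_se_s+q'e_c .$$
We look for invariant fields $e_u+\alpha e_c$ and $e_s+\sigma e_c$. The first is mapped at $x$ to $\mu_ue_u+(q+b\alpha)e_c$, which should be $\mu_u(e_u+\alpha(fx)e_c)$; the second to $\mu_se_s+(q'+b\sigma)e_c$, which should be $\mu_s(e_s+\sigma(fx)e_c)$. So we need
$$\alpha(fx)=\frac{b(x)\alpha(x)+q(x)}{\mu_u},\qquad \sigma(x)=\frac{\mu_s\sigma(fx)-q'(x)}{b(x)} .$$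
The maps $\alpha\mapsto\big(\frac{b\alpha+q}{\mu_u}\big)\circ f^{-1}$ and $\sigma\mapsto\frac{\mu_s\,\sigma\circ f-q'}{b}$ are contractions of $C^0(\mathbb T^3)$ with factors at most $\Lambda/\mu_u<1$ and $\mu_s/\kappa<1$. So continuous solutions exist, and $E^s=\langle e_s+\sigma e_c\rangle$, $E^c=\langle e_c\rangle$, $E^u=\langle e_u+\alpha e_c\rangle$ is a continuous $Df$-invariant splitting.

**Step 2: the inequalities.** $Df$ sends the three spanning fields at $x$ to $\mu_s$, $b(x)$, $\mu_u$ times the fields at $f(x)$. The fields have norms bounded above and below, and $e_c$ is constant. So there is $M\ge1$ such that for all $N\ge1$ and unit vectors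
$$\|Df^Nv^s\|\le M\mu_s^N,\qquad \kappa^N\le\|Df^Nv^c\|\le\Lambda^N,\qquad\|Df^Nv^u\|\ge M^{-1}\mu_u^N .$$
Since $\mu_s<\kappa$, $\Lambda<\mu_u$ and $\mu_s<1<\mu_u$, for $N$ large $M\mu_s^N<\min\{1,\kappa^N\}$, $\Lambda^N<M^{-1}\mu_u^N$ and $M^{-1}\mu_u^N>1$. This is (2). $\square$

**Proposition 2.3 (reduction).** *Let $\mu_s<\kappa\le\Lambda<\mu_u$ with $\kappa>0$, and let $g:\mathbb R^3\to\mathbb R$ be Lipschitz with*
$$\kappa r\le g(z+re_c)-g(z)\le\Lambda r\quad(r\ge0),\qquad g(z+m)=g(z)+\mu_c\pi_c(m)\quad(m\in\mathbb Z^3). \tag{3}$$
*Put $F_0(s,c,u)=(\mu_ss,g(s,c,u),\mu_uu)$. Suppose $\widetilde K$ is a closed $\mathbb Z^3$-invariant set, $\emptyset\ne\widetilde K\ne\mathbb R^3$, and for some $r_0>0$ the open $r_0$-neighborhood of $F_0(\widetilde K)$, in the sup norm of $(s,c,u)$, is contained in $\widetilde K$. Let $g_\rho=g*\chi_\rho$, where $\chi_\rho\ge0$ is a smooth function of integral $1$, symmetric under $z\mapsto-z$, supported in the open sup-norm ball of radius $\rho$. Then for every sufficiently small $\rho$ the map $\tilde f=(\mu_ss,g_\rho,\mu_uu)$ is a $C^\infty$ skew map, the induced $f$ is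 partially hyperbolic and isotopic to $A^{2k}$, and $K=\widetilde K/\mathbb Z^3$ satisfies $f(K)\subset\operatorname{int}K$. So $f$ is not transitive.*

*Proof.* By symmetry $\pi_c*\chi_\rho=\pi_c$, so $g_\rho-\mu_c\pi_c=(g-\mu_c\pi_c)*\chi_\rho$ is $C^\infty$ and $\mathbb Z^3$-periodic. Averaging (3) gives $\kappa\le\partial_cg_\rho\le\Lambda$. So $\tilde f$ is a skew map, and Lemma 1.2 and Proposition 2.2 apply. If $\ell$ is a Lipschitz constant of $g$ for the sup norm, then $\sup|g_\rho-g|\le\ell\rho<r_0$ for small $\rho$. Then $\tilde f(z)$ is at sup-distance less than $r_0$ from $F_0(z)$, so $\tilde f(\widetilde K)$ lies in the open $r_0$-neighborhood of $F_0(\widetilde K)$, an open subset of $\widetilde K$. Thus $f(K)\subset\operatorname{int}K$. Since $K$ is compact and $\emptyset\ne K\ne\mathbb T^3$, Lemma 2.1 gives the last claim. $\square$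

## 3. Trapping regions are long: strips, ribbons, and three ways they can fail

The first thing to try is a local change: weaken the center direction near the fixed point $0$ until it contracts, and look for a trapping region inside the ball where the map was changed. This stops at the following point.

**Observation 3.1.** *Let $f$ be induced by a skew map, $K$ compact and nonempty with $f(K)\subset\operatorname{int}K$, and $\widetilde K$ its lift. For every $L$ the set $\widetilde K$ contains a curve that is the graph of a function of $u$ over an interval of length $L$, inside one plane $P_s$.*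

*Proof.* The set $\bigcap_{j\ge0}f^j(K)$ is nonempty, compact, $f$-invariant, and contained in $f(K)$. Choose $a>0$ such that $y+\tau e_u\in K$ for $y\in f(K)$, $|\tau|\le a$. Let $\tilde x$ be a lift of a point of this set. The segment $\{\tilde f^{-n}(\tilde x)+\tau e_u:|\tau|\le a\}$ lies in $\widetilde K$, hence so does its image under $\tilde f^n$. In that image $s$ is constant, and $u$ runs injectively over an interval of length $2a\mu_u^n$. $\square$

A small ball lifts to disjoint small balls, so it contains no trapping region. The region must follow the expanding direction for ever. But it cannot follow it straight: *if $\widetilde K$ contains a line $x+\mathbb Re_u$, then $K=\mathbb T^3$.* Indeed $\{a\in\mathbb Q^3:a\cdot e_u=0\}$ is an $A$-invariant proper subspace of $\mathbb Q^3$. If it were nonzero, $p_A$ would be reducible over $\mathbb Q$; but a reducible cubic has a rational root, here $\pm1$, and $p_A(1)=1$, $p_A(-1)=-13$. So the coordinates of $e_u$ are rationally independent, and by Kronecker's theorem the line is dense in $\mathbb T^3$.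

So we bend. Use curves built from finitely many pieces modulo $\mathbb Z^3$: lattice edges $[n,n+\epsilon_i]$, where $\epsilon_1,\epsilon_2,\epsilon_3$ is the standard basis. Write $(n,i)$ for this edge, and $w_i=(c_i,u_i)$ for its displacement in the $(c,u)$-plane. Project lattice edges along $e_s$ into a plane $P_s$, and keep only those whose endpoints have $\pi_s$-value in a bounded window around $s$. As $s$ varies, each kept edge sweeps out a flat strip in the directions $e_s$ and $c_ie_c+u_ie_u$. There are three such *ribbons* modulo $\mathbb Z^3$, and $\widetilde K$ will be a thin vertical thickening of them.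

The map must send ribbons into ribbons. $B$ sends the edge $(n,i)$ to a segment with displacement $B\epsilon_i$. Choose a word $\theta(i)$ in the letters $1,2,3$ that contains each letter $j$ exactly $(B\epsilon_i)_j$ times, and replace the segment by the broken line from $Bn$ that follows $\theta(i)$. This moves points only in the center direction, so it fits a skew map: over $u$ the edge is sent to the broken line over $\mu_uu$. Call $G$ the resulting $c$-coordinate. The function $g$ should be close to $G$ on the ribbons and satisfy (3) everywhere. Three things can go wrong, and each one tells us what to look for.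

*Crossing.* The projections of two lattice edges may cross, and then $G$ has two values. For instance, the edges $(0,2)$ and $(n,1)$ with $n=(1,-2,3)$ cross: $\pi_c(n)\in(.50,.57)$ and $\pi_u(n)\in(.15,.20)$. Over the left end of the second edge its $c$-value exceeds $.50$, while the first edge has $c$-value below $.1$. Over its right end, at some $u<1.24$, its $c$-value is negative and that of the first edge is positive. These two edges have $\pi_s$-values far apart: $\pi_s(n)>11$. A window of the right length will exclude crossings (Section 5).

*Order reversal.* Take the morphism $1\mapsto211$, $2\mapsto1232$, $3\mapsto23$, whose letter counts are the columns of $A$. In the parallelogram spanned by $w_1,w_2$ at a vertex, the lower boundary is the path $12$ and the upper one the path $21$. Their images $2111232$ and $1232211$ start with the steps $w_2$ and $w_1$: just to the right of the starting point the image of the lower side is above that of the upper side. No $g$ that increases along center lines can do this. We need words for which images of lower sides stay below images of upper sides.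

*Separation at rate $\mu_u$.* Take $1\mapsto211$, $2\mapsto2123$, $3\mapsto23$, again with the letter counts of $A$. Let edges of types $1$ and $3$ end at a common vertex. At horizontal distance $h$ to its left their vertical distance is $(c_3/u_3-c_1/u_1)h$. The images end with the letters $1$ and $3$. So for small $h$ they are, at horizontal distance $\lambda_uh$, vertically separated by $(c_3/u_3-c_1/u_1)\lambda_uh$: the slope of $G$ between the two edges is exactly $\lambda_u$. Powers do not help, since the images under the $k$-th iterate still end with $1$ and $3$, and the slope is $\lambda_u^k$. This violates $\Lambda<\mu_u$. The cure is that all images share a long common beginning and a long common end: then nearby edges at a common vertex are *merged* by $G$.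

The next section produces words with the second and third property.

## 4. A monotone substitution with common beginnings and common ends

**Words and broken lines.** For a word $w$ over $\{1,2,3\}$ let $|w|\in\mathbb Z^3$ be its vector of letter counts. For $q\in\mathbb R^2$ let $\beta_{q,w}$ be the function of $u$ whose graph is the broken line starting at $q$ with successive steps $w_i$, $i$ running through the letters of $w$. For $n\in\mathbb Z^3$, $\beta_{n,w}$ means $\beta_{(\pi_c(n),\pi_u(n)),w}$. For example, $|121|=(2,1,0)$, and $\beta_{0,12}$ passes through $0,\ w_1,\ w_1+w_2$.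

**The order.** Write $w\sqsubseteq w'$ if $w'$ arises from $w$ by finitely many (possibly zero) replacements of a factor $ab$ by $ba$ with $a<b$ (*flips*). A flip changes the broken line only over the two steps concerned. There it passes from one pair of sides of a parallelogram to the other pair, the steeper step now coming first. By (1) the step $w_b$ is steeper, so the line goes up and the endpoints stay:
$$w\sqsubseteq w'\ \Longrightarrow\ \beta_{q,w}\le\beta_{q,w'} . \tag{4}$$

**Definition (monotone morphism).** A morphism $\theta$ of words is *monotone* if $\theta(ab)\sqsubseteq\theta(ba)$ for all $a<b$. For example, the identity is monotone. The reversing morphism of Section 3 is not, by (4).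

Flips are local, so a monotone morphism preserves $\sqsubseteq$: if $w=xaby$ and $w'=xbay$, then $\theta(w)=\theta(x)\theta(ab)\theta(y)\sqsubseteq\theta(x)\theta(ba)\theta(y)=\theta(w')$. Hence compositions of monotone morphisms are monotone.

**Lemma 4.1.** *The following four morphisms are monotone:*
$$\begin{aligned}U&:1\mapsto1,\ 2\mapsto21,\ 3\mapsto23;&\qquad L&:1\mapsto21,\ 2\mapsto23,\ 3\mapsto3;\\ \bar U&:1\mapsto1,\ 2\mapsto12,\ 3\mapsto32;&\qquad \bar L&:1\mapsto12,\ 2\mapsto32,\ 3\mapsto3.\end{aligned}$$

*Proof.* The relations for the pairs $12$, $13$, $23$, in this order, are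

* $U$: $121\sqsubseteq211$; $\ 123\sqsubseteq231$; $\ 2123\sqsubseteq2321$.
* $L$: $2123\sqsubseteq2321$; $\ 213\sqsubseteq321$; $\ 233\sqsubseteq323$.
* $\bar U$: $112\sqsubseteq121$; $\ 132\sqsubseteq321$; $\ 1232\sqsubseteq3212$.
* $\bar L$: $1232\sqsubseteq3212$; $\ 123\sqsubseteq312$; $\ 323\sqsubseteq332$.

They follow from the flips $123\to213\to231\to321$, its pieces $123\to213\to231$ and $213\to231\to321$, from $132\to312\to321$ and $123\to132\to312$, and from the single flips $12\to21$, $23\to32$. $\square$

**The substitution.** Composing, $UL:1\mapsto211,\ 2\mapsto2123,\ 3\mapsto23$ and $\bar U\bar L:1\mapsto112,\ 2\mapsto3212,\ 3\mapsto32$. In both cases the letter counts of the images of $1,2,3$ are the columns of $A$. All images under $UL$ begin with $2$; all images under $\bar U\bar L$ end with $2$. The composition has both virtues. Let $\tau=UL\,\bar U\bar L$, so that $|\tau(w)|=A^2|w|$; then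
$$\tau(1)=2112112123,\qquad\tau(2)=2321232112123,\qquad\tau(3)=232123. \tag{5}$$

**Lemma 4.2.** *Every power $\tau^k$, $k\ge1$, is monotone. Every $\tau^k(i)$ begins with $\tau^{k-1}(2)$ and ends with $\tau^{k-1}(3)$.*

*Proof.* Monotonicity passes to compositions. By (5) every $\tau(i)$ begins with $2$ and ends with $3$; apply $\tau^{k-1}$. $\square$

The next lemma keeps the broken lines in a bounded $\pi_s$-window, whatever $k$ is.

**Lemma 4.3.** *For every $k\ge1$, every $i$ and every prefix $p$ of $\tau^k(i)$ (including the empty and the full one), $\pi_s(|p|)\in[-2.43,.48]$.*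

*Proof.* For $k=1$ the values for nonempty prefixes, computed with $s_2\approx-1.80194$, $s_3\approx2.24698$, are

* $\tau(1)$: $-1.802,\,-.802,\,.198,\,-1.604,\,-.604,\,.396,\,-1.406,\,-.406,\,-2.208,\,.039$;
* $\tau(2)$: $-1.802,\,.445,\,-1.357,\,-.357,\,-2.159,\,.088,\,-1.714,\,-.714,\,.286,\,-1.516,\,-.516,\,-2.318,\,-.071$;
* $\tau(3)$: $-1.802,\,.445,\,-1.357,\,-.357,\,-2.159,\,.088$.

Each prefix has at most six letters $2$ and three letters $3$, so the error, including rounding, is at most $6(.0001)+3(.0003)+.0005<.01$. All values, and the value $0$ of the empty prefix, lie in $[-2.33,.46]$. Now suppose the claim holds for $k$. A prefix of $\tau^{k+1}(i)=\tau(\tau^k(i))$ is $\tau(q)r$ with $q$ a prefix of $\tau^k(i)$ and $r$ a prefix of some $\tau(j)$. Its $\pi_s$-value is $\lambda_s^2\pi_s(|q|)+\pi_s(|r|)$. Since $\lambda_s^2<.0393$, $.0393\cdot2.43+2.33\le2.43$ and $.0393\cdot.48+.46\le.48$, the claim holds for $k+1$. $\square$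

In the center direction prefixes do grow, but only like $\lambda_c^{2k}$, not like $\lambda_u^{2k}$.

**Lemma 4.4.** *There is $C_0\ge1$ independent of $k$ with $|\pi_c(|p|)|\le C_0\lambda_c^{2k}$ for every $k\ge1$, every $i$ and every prefix $p$ of $\tau^k(i)$.*

*Proof.* For the full word, $|\pi_c(|p|)|=\lambda_c^{2k}|c_i|\le\lambda_c^{2k}$. For a proper prefix $p$ we claim
$$p=\tau^{k-1}(p_1)\,\tau^{k-2}(p_2)\cdots\tau^0(p_k),\qquad\text{each }p_j\text{ a proper prefix (possibly empty) of some }\tau(a).$$
For $k=0$ the prefix is empty and there is nothing to show. For $k\ge1$ write $\tau(i)=a_1\cdots a_l$, so $\tau^k(i)=\tau^{k-1}(a_1)\cdots\tau^{k-1}(a_l)$. Then $p=\tau^{k-1}(a_1\cdots a_{j-1})p'$ for some $j\le l$ and some proper prefix $p'$ of $\tau^{k-1}(a_j)$. Take $p_1=a_1\cdots a_{j-1}$ and use induction for $p'$. Let $c^*$ be the maximum of $|\pi_c(|r|)|$ over proper prefixes $r$ of $\tau(1),\tau(2),\tau(3)$. Then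
$$|\pi_c(|p|)|\le c^*\sum_{j=1}^k\lambda_c^{2(k-j)}\le\frac{c^*}{\lambda_c^2-1}\lambda_c^{2k},$$
and $C_0=\max\{1,c^*/(\lambda_c^2-1)\}$ works. $\square$

From now on $k\ge2$ is an integer, to be chosen large in Section 7, and $\theta=\tau^k$, $B=A^{2k}$, $\mu_\bullet=\lambda_\bullet^{2k}$. So $|\theta(i)|=B\epsilon_i$ and $\pi_\bullet\circ B=\mu_\bullet\pi_\bullet$.

## 5. Stepped surfaces project to planar tilings

This section prevents crossings. Put $\omega=s_1+|s_2|+s_3>5$, and
$$W=[-3.5,\,-3.5+\omega)\supset[-3.5,1.5],\qquad V_s=\{n\in\mathbb Z^3:\pi_s(n)-s\in W\}.$$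
*Cells* are the vertices, unit edges, unit squares and unit cubes of the cubical complex $\mathbb Z^3$. The length $\omega$ of the window is exactly the variation of $\pi_s$ over a unit cube.

One dimension lower the picture is a staircase. Let $v=(1,2)$ and keep the $n\in\mathbb Z^2$ with $0\le n_1+2n_2<3=\|v\|_1$. The edges with both endpoints kept are the horizontal ones from value $0$ to $1$ and from $1$ to $2$, and the vertical ones from value $0$ to $2$. They form the single path $\dots,(0,1),(0,0),(1,0),(2,0),(2,-1),\dots$, the boundary of the union of the unit squares $n+[0,1]^2$ with $n_1+2n_2<0$. It projects bijectively along $v$. Here is the version we need.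

**Lemma 5.1.** *The projections to $(c,u)$ of the unit squares all of whose vertices lie in $V_s$ form a locally finite tiling $\mathcal T_s$ of $\mathbb R^2$ by parallelograms spanned by pairs $w_a,w_b$, $a\ne b$. Its edges are exactly the projections of the unit edges $[n,n+\epsilon_i]$ with both endpoints in $V_s$, and its vertices are the projections of the points of $V_s$. The projection is injective on the union of these cells, and distinct cells have disjoint projected relative interiors.*

For example, let $s=0$. The square at $0$ in directions $\epsilon_1,\epsilon_2$ has vertices with $\pi_s$-values $0$, $1$, about $-1.802$ and about $-.802$, all in $W$: it gives a tile. The square at $0$ in directions $\epsilon_2,\epsilon_3$ does not, because $s_3>2.2>-3.5+\omega$.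

*Proof.* Replace the second coordinate of $\mathbb R^3$ by its negative. The cubical complex is preserved, $\pi_s$ becomes $\langle\cdot,v\rangle$ with $v=(s_1,|s_2|,s_3)$, which has positive coordinates and $\|v\|_1=\omega$, and $e_s$, a positive multiple of $v$, gets positive coordinates. With $h=s-3.5$ we have $V_s=\{n:h\le\langle n,v\rangle<h+\|v\|_1\}$. Let
$$D=\bigcup\{n+[0,1]^3:\ n\in\mathbb Z^3,\ \langle n,v\rangle<h\},$$
which is closed as a locally finite union of cubes. The plan is to show that $\partial D$ is the union of the cells in question and that it is a graph over the $(c,u)$-plane.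

**Step (a): $D$ is down-closed.** Let $x\in n+[0,1]^3$ with $\langle n,v\rangle<h$, let $y\le x$ coordinatewise, and put $m_j=\min(n_j,\lfloor y_j\rfloor)$. If $m_j=\lfloor y_j\rfloor$ then $y_j\in[m_j,m_j+1)$. Otherwise $m_j=n_j\le y_j\le x_j\le n_j+1$. So $y\in m+[0,1]^3$. Since $m\le n$, $\langle m,v\rangle<h$, and $y\in D$.

**Step (b): $D$ is close to a half-space.** We have $\{\langle x,v\rangle<h\}\subset D\subset\{\langle x,v\rangle\le h+\|v\|_1\}$. For the first inclusion use the cube with index $(\lfloor x_1\rfloor,\lfloor x_2\rfloor,\lfloor x_3\rfloor)$; the second is clear.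

**Step (c): $\partial D$ is a graph.** By (a), (b) and closedness, every line parallel to $e_s$ meets $D$ in a closed half-line $\{t\le t^*\}$, whose endpoint is in $\partial D$. Conversely, let $p\in\partial D$ and $t>0$. Then $p+te_s\notin D$, for otherwise all points $\le p+te_s$, hence a neighborhood of $p$, would lie in $D$. So $p$ is the endpoint on its line, and each line contains exactly one point of $\partial D$. The projection $(c,u)$ is therefore a continuous bijection $\partial D\to\mathbb R^2$. By (b), $\langle\cdot,v\rangle$ is bounded on $\partial D$, so preimages of compact sets are compact. A proper continuous bijection between locally compact Hausdorff spaces is a homeomorphism.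

**Step (d): the cells in $\partial D$.** Let $p$ be in the relative interior of the cell $n+\sum_{i\in I}[0,1]\epsilon_i$. The cubes $m+[0,1]^3$ containing $p$ are those with $m_i=n_i$ for $i\in I$ and $m_j\in\{n_j-1,n_j\}$ for $j\notin I$.

* $p\in D$ iff the smallest value of $\langle m,v\rangle$ among them is $<h$. This smallest value is $\langle n,v\rangle-\sum_{j\notin I}v_j=\langle n+\sum_I\epsilon_i,v\rangle-\|v\|_1$. So $p\in D$ iff $\langle n+\sum_I\epsilon_i,v\rangle<h+\|v\|_1$.
* $p\notin\operatorname{int}D$ iff $\langle n,v\rangle\ge h$. Indeed, if $\langle n,v\rangle<h$, all cubes containing $p$ belong to $D$, and they cover a neighborhood of $p$. If $\langle n,v\rangle\ge h$, the interior of the cube with index $n$ meets no other cube, so it is disjoint from $D$, and $p$ is in its closure.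

As $v>0$, $\langle\cdot,v\rangle$ on the vertices of the cell has minimum $\langle n,v\rangle$ and maximum $\langle n+\sum_I\epsilon_i,v\rangle$. So the relative interior of the cell lies in $\partial D$ if all vertices of the cell lie in $V_s$, and is disjoint from $\partial D$ otherwise. For $I=\{1,2,3\}$ the two conditions are incompatible. Therefore $\partial D$ is the disjoint union of the relative interiors of the vertices, edges and squares all of whose vertices lie in $V_s$.

**Step (e): squares cover.** Let $S$ be the union of the squares in $\partial D$; it is closed. The set $\partial D\setminus S$ is open in $\partial D$ and contained in a union of edges and vertices. Its image in $\mathbb R^2$ is open and contained in a countable union of segments and points, hence empty. So $S=\partial D$. By properness in (c) the projected family is locally finite. Squares project to nondegenerate parallelograms since the slopes of the $w_i$ are distinct. Injectivity is (c), and with (d) it gives disjointness of projected relative interiors. Finally, the faces of the squares in $S$ have all vertices in $V_s$. Conversely,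 a point in the relative interior of an edge (or a vertex) with all vertices in $V_s$ lies in some square of $S$, hence in the relative interior of a face of that square. By disjointness that face is the given edge (or vertex). $\square$

**Lemma 5.2.** *Every vertex of $\mathcal T_s$ has an edge of $\mathcal T_s$ going right from it and one going left. Consequently, from any point of the 1-skeleton of $\mathcal T_s$ one can follow $u$-monotone paths in the 1-skeleton arbitrarily far to the right and to the left.*

*Proof.* Let $q$ be a vertex. The tiling is locally finite by closed convex tiles, so some tile contains an initial piece of the ray from $q$ in direction $+u$. By disjointness of relative interiors, $q$ is a corner of this tile. Near $q$ the tile coincides with $q$ plus the cone generated by its two edge directions at $q$. This cone contains $+u$, so one of the two edges has positive $u$-component. The left case is the same. From a point inside an edge, first follow the edge. Each edge has $u$-length at least $.55$, so one gets arbitrarily far. $\square$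

## 6. The map $G$ on the edges: monotone, merging, close to linear

Let $X$ be the set of $x=(s,c,u)$ such that $(c,u)$ lies on the 1-skeleton of $\mathcal T_s$. For $x\in X$ with $(c,u)$ on the projected edge $(n,i)$ of $\mathcal T_s$ put
$$G(x):=\beta_{Bn,\theta(i)}(\mu_uu). \tag{6}$$
This makes sense because $\mu_uu\in[\pi_u(Bn),\pi_u(Bn)+\pi_u(B\epsilon_i)]$ and $|\theta(i)|=B\epsilon_i$. At a vertex $n$, every incident edge gives $G=\mu_c\pi_c(n)$, whether $n$ is its left or its right end. By Lemma 5.1 edges of $\mathcal T_s$ meet only at common vertices, so $G$ is well defined. Three remarks: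

* If $(n,i)$ is an edge of both $\mathcal T_s$ and $\mathcal T_{s'}$, then $G$ takes the same values along it in $P_s$ and in $P_{s'}$.
* Since $V_{s+\pi_s(m)}=V_s+m$, we have $X+m=X$ and $G(x+m)=G(x)+\mu_c\pi_c(m)$ for $m\in\mathbb Z^3$.
* Along edges, $|dG/du|\le\bar c\mu_u$, by (1).

**Lemma 6.1 (monotonicity).** *If $x,x'\in X\cap P_s$ are on one vertical line and $x'$ is above $x$, then $G(x)\le G(x')$.*

*Proof.* No edge is vertical, so the vertical line meets the 1-skeleton in a locally finite set, and it suffices to treat consecutive intersection points. The open segment between them lies in the interior of one tile. Let the tile have left vertex $n$ and be spanned by $w_a,w_b$, $a<b$. Then $x$ lies on its lower boundary, the path $ab$ from $n$, and $x'$ on its upper boundary, the path $ba$ from $n$. Following (6) along the two edges of each path,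
$$G(x)=\beta_{Bn,\theta(ab)}(\mu_uu)\le\beta_{Bn,\theta(ba)}(\mu_uu)=G(x'),$$
by (4), because $\theta(ab)\sqsubseteq\theta(ba)$ by Lemma 4.2. $\square$

**Lemma 6.2 (merging).** *There is $d_0\in(0,1]$, independent of $k$ and $s$, such that if $x,x'\in X\cap P_s$ are on one vertical line and $|c(x)-c(x')|<d_0$, then $G(x)=G(x')$.*

*Proof.* If $x,x'$ lie on one edge, then $x=x'$. So consider distinct edges $(n,i),(n',j)$ of a common $\mathcal T_s$ whose closed $u$-ranges overlap. Let $\Delta c$ be their vertical difference, an affine function on the overlap, and assume $|\Delta c|\le1$ somewhere on it.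

**Step 1: finitely many configurations.** We have $|\pi_s(n'-n)|<\omega$ as $n,n'\in V_s$, $|\pi_u(n'-n)|\le1.25$ because of the overlap, and $|\pi_c(n'-n)|\le3$ because $|\Delta c|\le1$ somewhere and $|c_i|,|c_j|\le1$. So over all $s$ there are finitely many triples $(i,j,n'-n)$. Up to translation, the overlap and $\Delta c$ depend only on the triple. By Lemma 5.1, $\Delta c$ vanishes only at common endpoints of the two edges, and at no more than one point; otherwise relative interiors would intersect.

**Step 2: the cases.**

* If $\Delta c$ does not vanish on the compact overlap, $|\Delta c|$ is bounded below there by a positive constant depending only on the triple.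
* If the common point is the right end of one edge and the left end of the other, the overlap is that single point, and $x=x'$ there.
* If it is the left endpoint, over $u^*$, of both edges, then $n=n'$ and $i\ne j$. By Lemma 4.2 both $\theta(i),\theta(j)$ begin with $\tau^{k-1}(2)$, of $u$-length $\lambda_u^{2k-2}u_2$. So $G(x)=G(x')$ when $\mu_u(u-u^*)\le\lambda_u^{2k-2}u_2$, i.e. when $u-u^*\le u_2/\lambda_u^2$. For larger $u-u^*$, $|\Delta c|\ge|c_i/u_i-c_j/u_j|\,u_2/\lambda_u^2$.
* If it is the right endpoint, over $u^*$, of both edges, then $n+\epsilon_i=n'+\epsilon_j$ and $i\ne j$. The two image broken lines end at the same point, and both words end with $\tau^{k-1}(3)$, of $u$-length $\lambda_u^{2k-2}u_3$. So $G(x)=G(x')$ when $u^*-u\le u_3/\lambda_u^2$. For larger $u^*-u$, $|\Delta c|\ge|c_i/u_i-c_j/u_j|\,u_3/\lambda_u^2$.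

Let $d_0$ be the minimum of $1$ and these finitely many lower bounds. None of them depends on $k$ or $s$. If $|c(x)-c(x')|<d_0$, the edges carrying $x,x'$ form one of the configurations, and only the possibilities with $G(x)=G(x')$ remain. $\square$

**Lemma 6.3 (bounded distance).** *With $C:=C_0+1$, independent of $k$ and $s$, $|G(x)-\mu_cc(x)|\le C\mu_c$ on $X$.*

*Proof.* By equivariance we may assume that $x$ lies on an edge $(0,i)$. Then $c(x)$ lies between $0$ and $c_i$, so $|\mu_cc(x)|\le\mu_c$. And $G(x)$ is the $c$-coordinate of a point on the broken line from $0$ with word $\theta(i)$, i.e. on a segment between vertices given by two consecutive prefixes of $\tau^k(i)$. So $|G(x)|\le C_0\mu_c$ by Lemma 4.4. $\square$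

## 7. Ribbons, and an extension with controlled center slope

**The ribbons.** Let $Y=[-3,1]$, and let $\mathcal E_s$ be the set of edges $(n,i)$ with both $\pi_s(n)-s$ and $\pi_s(n+\epsilon_i)-s$ in $Y$. Since $[-3.4,1.4]\subset W$, an edge of $\mathcal E_s$ is an edge of $\mathcal T_{s'}$ whenever $|s'-s|<.4$. Let $E\subset X$ be the set of $(s,c,u)$ such that $(c,u)$ lies on a projected edge of $\mathcal E_s$. Explicitly,
$$E=\bigcup_{n,i}\big(n+\{(s,c,u):\ -s\in Y_i,\ (c,u)\in[0,w_i]\}\big),\qquad Y_i=Y\cap(Y-s_i).$$
The interval $Y_i$ has length $4-|s_i|>0$. So $E$ is closed, nonempty and $\mathbb Z^3$-invariant, the lift of three compact two-dimensional ribbons. For instance $Y_1=[-3,0]$, so the first ribbon is the image of $\{0\le s\le3,\ (c,u)=\tau(-1,1),\ 0\le\tau\le1\}$.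

**Constants.** Choose $\delta\in(0,1]$, independent of $k$, with
$$\delta\le\frac{d_0}4,\qquad 2\delta\sum_i|Y_i|u_i<|\det(\pi_s,\pi_c,\pi_u)| .$$
Put
$$\kappa=\frac{\delta}{4(C+1)}<1,\qquad\eta=\frac{\kappa}{\mu_c}\in(0,1),\qquad\Lambda=\mu_c\Big(3+\frac{4C}{d_0}\Big), \tag{7}$$
so $\kappa\le\mu_c\le\Lambda$. Since $C,d_0,\delta,\kappa$ do not depend on $k$ and $\lambda_s<1<\lambda_c<\lambda_u$, for all large $k$
$$\mu_s<\kappa<\Lambda<\mu_u . \tag{8}$$
Fix such a $k\ge2$. It is here that $k$ must be large: $\Lambda$ is a fixed multiple of $\lambda_c^{2k}$, and $\lambda_u^{2k}$ beats it.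

On $X$ put $g_\eta=(1-\eta)G+\eta\mu_cc$. This small tilt of $G$ has slope $\eta\mu_c=\kappa$ between merged points, where $G$ has slope $0$. Let
$$\widetilde K=\{x+te_c:\ x\in E,\ |t|\le\delta\}.$$
It is closed, nonempty and $\mathbb Z^3$-invariant. Its quotient has volume, in $(s,c,u)$-coordinates, at most $2\delta\sum_i|Y_i|u_i$, which is less than the volume $|\det(\pi_s,\pi_c,\pi_u)|$ of $\mathbb T^3$. So $\widetilde K\ne\mathbb R^3$.

**How to encode two slope bounds in one inequality.** Let $\varpi(r)=\max(\Lambda r,\kappa r)$, that is, $\Lambda r$ for $r\ge0$ and $\kappa r$ for $r\le0$. A function $\gamma$ on $\mathbb R$ has all difference quotients in $[\kappa,\Lambda]$ iff $\gamma(y)-\gamma(x)\le\varpi(y-x)$ for all $x,y$. For $y>x$ this is the upper bound; for $y<x$ it reads $\gamma(x)-\gamma(y)\ge\kappa(x-y)$, the lower bound. As $\varpi$ is subadditive, values given on a subset and satisfying this inequality extend by $\gamma(y)=\inf_x[\gamma(x)+\varpi(y-x)]$. The next lemma is this argument in $\mathbb R^3$.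

**Lemma 7.1.** *There is a Lipschitz function $g:\mathbb R^3\to\mathbb R$ such that*

1. $g(x+te_c)=g_\eta(x)+\kappa t$ *for $x\in E$, $|t|\le\delta$;*
2. $\kappa r\le g(z+re_c)-g(z)\le\Lambda r$ *for $z\in\mathbb R^3$, $r\ge0$;*
3. $g(z+m)=g(z)+\mu_c\pi_c(m)$ *for $m\in\mathbb Z^3$.*

*Proof.* Let $B_0=\max\{5(C+1)\mu_c,\ \bar c(\Lambda+\mu_u+\mu_c)\}$ and
$$\Phi(a)=B_0\big(|\pi_s(a)|+|\pi_u(a)|\big)+\varpi(\pi_c(a)).$$
$\Phi$ is subadditive with $\Phi(0)=0$, and $\varpi$ is $\Lambda$-Lipschitz. The claim to prove is: for all $x,x'\in E$, $|t|,|t'|\le\delta$, with $z=x+te_c$, $z'=x'+t'e_c$,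
$$[g_\eta(x')+\kappa t']-[g_\eta(x)+\kappa t]\le\Phi(z'-z). \tag{9}$$

**Step 1: (9) implies the lemma.** Put
$$g(z)=\inf_{x\in E,\,|t|\le\delta}\big[g_\eta(x)+\kappa t+\Phi(z-x-te_c)\big].$$
Fix $z'=x'+t'e_c$ with $x'\in E$, $|t'|\le\delta$. By (9) and subadditivity, each term satisfies
$$g_\eta(x)+\kappa t+\Phi(z-x-te_c)\ \ge\ g_\eta(x)+\kappa t+\Phi(z'-x-te_c)-\Phi(z'-z)\ \ge\ g_\eta(x')+\kappa t'-\Phi(z'-z).$$
So the infimum is finite. For $z=z'$ this gives $g(z')\ge g_\eta(x')+\kappa t'$, and the term with $(x,t)=(x',t')$ gives equality, since $\Phi(0)=0$. That is property 1. Subadditivity gives $g(z+a)\le g(z)+\Phi(a)$ for all $z,a$. Hence $|g(z+a)-g(z)|\le\max(\Phi(a),\Phi(-a))$, and $g$ is Lipschitz. Taking $a=re_c$, $r\ge0$, gives the upper bound in property 2. Taking the base point $z+re_c$ and $a=-re_c$ gives $g(z)\le g(z+re_c)-\kappa r$, the lower bound. Property 3 follows from $E+m=E$ and $g_\eta(x+m)=g_\eta(x)+\mu_c\pi_c(m)$.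

Now let $\Delta s,\Delta c,\Delta u$ be the coordinates of $z'-z$.

**Step 2: (9) for far points, $|\Delta s|+|\Delta u|\ge.4$.** Here closeness to the linear map is enough. By Lemma 6.3,
$$|g_\eta(x)+\kappa t-\mu_cc(z)|\le(1-\eta)C\mu_c+|\kappa-\mu_c|\delta\le(C+1)\mu_c,$$
and the same holds for $x',t',z'$. So the left side of (9) is at most $\mu_c\Delta c+2(C+1)\mu_c\le\varpi(\Delta c)+2(C+1)\mu_c$, since $\kappa\le\mu_c\le\Lambda$. As $.4B_0\ge2(C+1)\mu_c$, (9) holds.

**Step 3: (9) for near points, $|\Delta s|+|\Delta u|<.4$: moving to one center line.** Let $s',u'$ be the $s$- and $u$-coordinates of $x'$. As $|\Delta s|<.4$, the edge of $\mathcal E_s$ carrying $x$ (with $s=s(x)$) is an edge of $\mathcal T_{s'}$. Start at the point of $P_{s'}$ with the same $(c,u)$ as $x$, at which $g_\eta$ has the same value as at $x$. By Lemma 5.2 we can follow a $u$-monotone path in the 1-skeleton of $\mathcal T_{s'}$ to a point $x_2$ over $u'$. Along it,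
$$|c(x_2)-c(x)|\le\bar c|\Delta u|,\qquad|g_\eta(x_2)-g_\eta(x)|\le\bar c(\mu_u+\mu_c)|\Delta u| .$$
Put $r=c(x')-c(x_2)$ and $\Delta_2=r+t'-t$. As $\Delta c=c(x')+t'-c(x)-t$, we get $|\Delta_2-\Delta c|=|c(x_2)-c(x)|\le\bar c|\Delta u|$. It suffices to show
$$g_\eta(x')-g_\eta(x_2)+\kappa(t'-t)\le\varpi(\Delta_2), \tag{10}$$
since then the left side of (9) is at most $\varpi(\Delta_2)+\bar c(\mu_u+\mu_c)|\Delta u|\le\varpi(\Delta c)+\bar c(\Lambda+\mu_u+\mu_c)|\Delta u|\le\Phi(z'-z)$.

**Step 4: proof of (10).** Both $x',x_2$ are in $X\cap P_{s'}$, on one vertical line, so the lemmas of Section 6 apply. Recall $|t'-t|\le2\delta\le d_0/2$.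

* *$|r|<d_0$.* By Lemma 6.2, $G(x')=G(x_2)$. The left side is $\eta\mu_cr+\kappa(t'-t)=\kappa\Delta_2\le\varpi(\Delta_2)$.
* *$r\ge d_0$.* Then $|t'-t|\le r/2$, so $\Delta_2\ge r/2>0$. By Lemma 6.3, $G(x')-G(x_2)\le\mu_cr+2C\mu_c\le\mu_c(1+2C/d_0)r$. So the left side is at most
$$\mu_c\Big(1+\frac{2C}{d_0}\Big)r+\kappa r+\kappa(t'-t)\le2\mu_c\Big(1+\frac{2C}{d_0}\Big)\Delta_2+\kappa\Delta_2\le\Lambda\Delta_2=\varpi(\Delta_2).$$
* *$r\le-d_0$.* Then $\Delta_2\le r/2<0$, and $x'$ is below $x_2$, so $G(x')\le G(x_2)$ by Lemma 6.1. The left side is at most $\kappa r+\kappa(t'-t)=\kappa\Delta_2=\varpi(\Delta_2)$. $\square$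

So each of the three lemmas of Section 6 has one job: merging controls close points, bounded distance gives the upper slope bound $\Lambda=O(\mu_c)$, and monotonicity gives the lower slope bound $\kappa$.

## 8. The ribbons are trapped, and the proof of Theorem 1

Let $g$ be the function of Lemma 7.1, $F_0(s,c,u)=(\mu_ss,g(s,c,u),\mu_uu)$ and $r_0=\delta/6$.

**Lemma 8.1.** *The open $r_0$-neighborhood (sup norm in $(s,c,u)$) of $F_0(\widetilde K)$ is contained in $\widetilde K$.*

*Proof.* Let $z=x+te_c$ with $x\in E$ on $(n,i)\in\mathcal E_s$ over $u$, and $|t|\le\delta$. Write $F_0(z)=(s'',c'',u'')$, so $s''=\mu_ss$ and $u''=\mu_uu$.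

**Step 1: in the $c$-direction the image is close to the broken line.** By Lemma 7.1(1) and Lemma 6.3,
$$|c''-G(x)|\le\eta|\mu_cc(x)-G(x)|+\kappa\delta\le\kappa C+\kappa\delta\le\kappa(C+1)=\frac\delta4 .$$

**Step 2: the broken line lies well inside the window.** The point $(G(x),u'')$ lies on the broken line from $Bn$ with word $\theta(i)$. Its vertices $Bn+|p|$, $p$ a prefix of $\theta(i)$, satisfy $\pi_s(Bn+|p|)-s''=\mu_sy+\pi_s(|p|)$ with $y=\pi_s(n)-s\in Y$. Since $k\ge2$, $|\mu_sy|\le3\mu_s<.01$, and by Lemma 4.3 these values lie in $[-2.6,.6]$. Extend the broken line to the left by the edge $(Bn-\epsilon_3,3)$ and to the right by the edge $(B(n+\epsilon_i),2)$. At the new vertices the values of $\pi_s$ minus $s''$ are $\mu_sy-s_3$ and $\mu_s(y+s_i)+s_2$, where $y+s_i\in Y$. Since $s_3<2.2471$ and $s_2\in(-1.802,-1.8019)$, they also lie in $[-2.6,.6]$. As $[-2.6-.4,\,.6+.4]=Y$, all edges of the extended broken line belong to $\mathcal E_{\tilde s}$ for every $|\tilde s-s''|<.4$.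

**Step 3: the neighborhood.** Let $\beta^*$ be the graph function of the extended broken line. It is defined at least for $|\tilde u-u''|\le.5$, because $u_2,u_3>.5$. Its slope is at most $\bar c=\frac32$ in absolute value, and $\beta^*(u'')=G(x)$. Let $|\tilde s-s''|,|\tilde c-c''|,|\tilde u-u''|<r_0=\delta/6$. Then $|\tilde s-s''|<.4$, $|\tilde u-u''|<.5$ and
$$|\tilde c-\beta^*(\tilde u)|<\frac\delta6+\frac\delta4+\bar c\,\frac\delta6=\frac{2\delta}3<\delta .$$
By Step 2, $(\tilde s,\beta^*(\tilde u),\tilde u)\in E$. Hence $(\tilde s,\tilde c,\tilde u)\in\widetilde K$. $\square$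

*Proof of Theorem 1.* Let $k\ge2$ be so large that (8) holds. By Lemma 7.1 the Lipschitz function $g$ satisfies (3) with $\kappa,\Lambda$ from (7). The set $\widetilde K$ is closed, $\mathbb Z^3$-invariant, nonempty and different from $\mathbb R^3$, and by Lemma 8.1 the neighborhood hypothesis of Proposition 2.3 holds with $r_0=\delta/6$. Proposition 2.3 gives a $C^\infty$ partially hyperbolic $f$, isotopic to the Anosov automorphism $A^{2k}$, with $f(K)\subset\operatorname{int}K$ for the compact set $K=\widetilde K/\mathbb Z^3$, and $f$ is not transitive. $\blacksquare$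

## 9. Open sets of examples, analytic examples, a hyperbolic attractor, inverses

Recall two notions. An open set $O$ is *wandering* for $h$ if $h^j(O)\cap O=\emptyset$ for all $j\ge1$. An *$\varepsilon$-chain* is a sequence $x_0,x_1,\dots$ with $d(h(x_i),x_{i+1})<\varepsilon$; $h$ is *chain transitive* if for all $x,y$ and $\varepsilon>0$ some finite $\varepsilon$-chain of at least one step leads from $x$ to $y$. For the circle map of Section 2 no $\varepsilon$-chain with $\varepsilon$ small leads from $\frac12$ to $0$, because such a chain cannot leave $[\frac14,\frac34]$.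

**Theorem 2.** *For every sufficiently large $k$ the isotopy class of $A^{2k}$ contains a nonempty $C^1$-open set $\mathcal U_k$ of partially hyperbolic diffeomorphisms such that every $h\in\mathcal U_k$ has a nonempty proper compact set $K$ with $h(K)\subset\operatorname{int}K$. Each $h\in\mathcal U_k$ has nonempty open wandering sets, is not transitive, is not chain transitive, and preserves no fully supported probability measure. $\mathcal U_k$ contains real-analytic diffeomorphisms. It also contains $C^\infty$ diffeomorphisms $f$ for which $\Lambda_f=\bigcap_{j\ge0}f^j(K)$ is a uniformly hyperbolic set with stable bundle $E^s\oplus E^c$ and unstable bundle $E^u$. The inverses $h^{-1}$ give open sets of examples in the classes of $A^{-2k}$, where the middle eigenvalue has modulus $<1$.*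

*Proof.* Let $\mathcal U_k$ be the set of *all* partially hyperbolic diffeomorphisms in the class that have such a $K$. It is nonempty by Theorem 1.

**Step 1: openness.** It is a textbook fact that partial hyperbolicity is $C^1$-open: the bundles are surrounded by cone fields that are strictly invariant under an iterate of the derivative, and these remain strictly invariant for $C^1$-close maps. For a fixed compact $K$, the condition $h(K)\subset\operatorname{int}K$ is $C^0$-open, since $h(K)$ has positive distance from the compact set $\mathbb T^3\setminus\operatorname{int}K$. Finally, $C^1$-close diffeomorphisms are isotopic: if $h'$ is $C^1$-close to $h$, there are lifts with $\tilde h'-\tilde h$ periodic and $C^1$-small, and the maps $\tilde h+t(\tilde h'-\tilde h)$, $t\in[0,1]$, are $C^1$-close to $\tilde h$, hence induce diffeomorphisms.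

**Step 2: dynamical consequences.** By Lemma 2.1, $O=\operatorname{int}K\setminus h(K)$ is open, nonempty and wandering, and $h$ is not transitive. The sets $h^j(O)$ are pairwise disjoint and have equal measure for every invariant probability measure, so that measure gives $O$ measure $0$ and is not fully supported. Let $0<\varepsilon<\operatorname{dist}(h(K),\mathbb T^3\setminus\operatorname{int}K)$. If $x_i\in K$ in an $\varepsilon$-chain, then $x_{i+1}$ is within less than $\varepsilon$ of $h(x_i)\in h(K)$, so $x_{i+1}\in\operatorname{int}K$. Thus an $\varepsilon$-chain starting in $K$ never reaches the nonempty set $\mathbb T^3\setminus K$, and $h$ is not chain transitive.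

**Step 3: analytic examples.** Let $f$, induced by $B+\psi e_c$ with $\psi$ smooth and periodic, be as in Theorem 1. Approximate $\psi$ in $C^1$ by real trigonometric polynomials $\psi'$. The maps induced by $B+\psi'e_c$ are real analytic and $C^1$-close to $f$. For good approximations they are diffeomorphisms and lie in $\mathcal U_k$ by Step 1.

**Step 4: a hyperbolic attractor.** We show that a suitable choice of $\rho$ makes the center derivative equal to $\kappa<1$ on $f(K)$.

First, $\partial_cg=\kappa$ on $\operatorname{int}\widetilde K$. By Lemma 7.1(1), $g$ is affine of slope $\kappa$ along each segment $\{x+te_c:|t|\le\delta\}$, $x\in E$. A small closed vertical interval around a point of $\operatorname{int}\widetilde K$ lies in $\widetilde K$, so it is covered by such segments. It is covered by finitely many, because $E$ meets a vertical line in a locally finite set. As $g$ is continuous, it is affine of slope $\kappa$ on the interval.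

Now take $\rho<r_0/2$ so small that $\sup|g_\rho-g|<r_0/2$ and that Proposition 2.3 applies. Every point of $\tilde f(\widetilde K)$ is at sup-distance less than $r_0/2$ from $F_0(\widetilde K)$. So by Lemma 8.1 the open $r_0/2$-ball about it lies in $\widetilde K$, hence in $\operatorname{int}\widetilde K$. The support of $\chi_\rho$ lies in the open sup-norm ball of radius $r_0/2$. For $z\in\tilde f(\widetilde K)$ the difference quotients of $g$ along $e_c$ at the points $z-y$, $y$ in the support, are bounded by $\Lambda$ and converge to $\kappa$; by dominated convergence $\partial_cg_\rho(z)=\kappa$. Thus $Df\,e_c=\kappa e_c$ on $f(K)\supset\Lambda_f$.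

The set $\Lambda_f$ is a decreasing intersection of nonempty compact sets, so it is nonempty and compact, and $f(\Lambda_f)=\Lambda_f$. In the notation of Proposition 2.2, on $\Lambda_f$ the fields $e_s+\sigma e_c$, $e_c$, $e_u+\alpha e_c$ are multiplied by $\mu_s<1$, $\kappa<1$ and $\mu_u>1$, and they form a continuous frame. So $E^s\oplus E^c$ is uniformly contracted and $E^u$ uniformly expanded on $\Lambda_f$.

**Step 5: inverses.** Let $h\in\mathcal U_k$ satisfy (2) with the integer $N$. For a unit vector $v^\bullet\in E^\bullet_x$ we have $\|Dh^{-N}v^\bullet\|=1/\|Dh^Nw^\bullet\|$, where $w^\bullet$ is a unit vector in the line $E^\bullet_{h^{-N}x}$. So all strict inequalities invert, and $h^{-1}$ is partially hyperbolic with $E^s,E^u$ exchanged. It is isotopic to $A^{-2k}$, whose middle eigenvalue is $\lambda_c^{-2k}<1$. The compact set $K'=\mathbb T^3\setminus\operatorname{int}K$ is nonempty since $K\ne\mathbb T^3$, and it is proper since $\operatorname{int}K\supset h(K)\ne\emptyset$. If $y\in K'$ and $h^{-1}(y)\in K$, then $y\in h(K)\subset\operatorname{int}K$, a contradiction. So $h^{-1}(K')\subset\mathbb T^3\setminus K$,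 an open subset of $K'$; that is, $h^{-1}(K')\subset\operatorname{int}K'$. By Lemma 2.1, $h^{-1}$ is not transitive. Since $h\mapsto h^{-1}$ is a homeomorphism in the $C^1$ topology, the inverses of elements of $\mathcal U_k$ form an open set. $\blacksquare$
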